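\title{Connected locally finite graphs of finite computable dimension}

\begin{abstract}
The computable dimension of a structure is the number of its computable copies up to computable isomorphism. We construct a connected graph with all degrees at most $4$ whose computable dimension is $2$, and deduce that every integer $d\ge 2$ is the computable dimension of a connected locally finite graph. The example has little room: by a theorem of Goncharov its two inequivalent copies cannot be $\Delta^0_2$-isomorphic, whereas any two isomorphic computable connected locally finite graphs are isomorphic by a map $f$ with $(f\oplus 0')'\le_T 0''$. The graph encodes a system of parity equations that are asserted and retracted during a priority construction on a tree of strategies.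
\end{abstract}

\section{Introduction}\label{sec:intro}

A countable structure in a computable language is \emph{computable} if its domain is a computable set of natural numbers and its atomic diagram is computable; for a graph this means that the vertex set and the edge relation are computable. A \emph{computable copy}, or \emph{computable presentation}, of a structure is a computable structure isomorphic to it, and a structure is \emph{computably presentable} if it has a computable copy. We call two computable copies \emph{equivalent} if some isomorphism between them is computable. The \emph{computable dimension} of a computably presentable structure is the number of equivalence classes of its computable copies. It is a positive integer or $\omega$.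

The dimension measures how far the effective properties of a structure depend on the way it is presented. The one-way infinite path has dimension $1$. Given two computable copies, we use their end vertices as finite information and walk along both paths at once, searching at each step for the one neighbor that has not been used. The search succeeds because we know how many neighbors to look for. When such knowledge is missing, inequivalent copies appear, and the following theorem says that they often appear in infinite number. A function is $\Delta^0_2$ if it is computable from the halting problem $0'$.

\begin{theorem}[Goncharov]\label{thm:gon}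
If $\mathcal A$ and $\mathcal B$ are computable structures with a $\Delta^0_2$ isomorphism but no computable isomorphism between them, then $\mathcal A$ has computable dimension $\omega$.
\end{theorem}

Goncharov also showed that there are structures, and in particular graphs, of finite computable dimension greater than $1$. By Theorem~\ref{thm:gon}, inequivalent copies of such a structure are isomorphic only by maps that $0'$ cannot compute. A graph is \emph{locally finite} if each vertex lies on only finitely many edges. The following question is posed in \cite{questions}.

\begin{quote}
Is there a locally finite connected graph of finite computable dimension greater than $1$?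
\end{quote}

There is a good reason to expect the answer no. In a computable locally finite graph we cannot tell when we have seen all neighbors of a vertex, but $0'$ can. So $0'$ computes the finite balls around a vertex, and in a connected graph these balls exhaust the graph. An isomorphism is a coherent sequence of isomorphisms between balls, that is, a path through a finitely branching tree that $0'$ computes. If this tree has only one path, then $0'$ finds it, and Theorem~\ref{thm:gon} leaves only the dimensions $1$ and $\omega$. If the tree has many paths, however, $0'$ may be unable to select one. We show that this gap is wide enough.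

\begin{theorem}\label{thm:two}
There is a connected undirected graph, with every vertex of degree at most $4$, whose computable dimension is exactly $2$.
\end{theorem}

\begin{theorem}\label{thm:all}
For every $d\ge 2$ there is a connected locally finite graph of computable dimension exactly $d$.
\end{theorem}

The next proposition makes the discussion above precise. Here $X'$ is the Turing jump of $X$ and $\oplus$ is the join. The \emph{pointwise stabilizer} of a set $C$ of vertices is the group of automorphisms that fix every vertex of $C$.

\begin{proposition}\label{prop:barrier}
\begin{itemize}
\item[(a)] Any two isomorphic computable connected locally finite graphs are isomorphic via some $f$ with $(f\oplus 0')'\le_T 0''$.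
\item[(b)] There is no $\Delta^0_2$ isomorphism between the two inequivalent copies of the graph in Theorem~\ref{thm:two}.
\item[(c)] If a computable connected locally finite graph has a finite set of vertices with trivial pointwise stabilizer, then its computable dimension is $1$ or $\omega$.
\end{itemize}
\end{proposition}

All our graphs are undirected. An undirected graph is a symmetric directed graph with the same copies, so the question is answered for both kinds of graphs.

Section~\ref{sec:barrier} proves Proposition~\ref{prop:barrier}. Section~\ref{sec:coding} reduces Theorem~\ref{thm:two} to a statement, Theorem~\ref{thm:sets}, about computably enumerable (c.e.)\ sets on which the group $2^\omega$ acts. Section~\ref{sec:rows} turns that statement into a game with parity equations and shows the basic move against one opponent. Sections~\ref{sec:construction} and~\ref{sec:verification} contain the construction and its verification, and Section~\ref{sec:all} derives Theorem~\ref{thm:all}.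

\section{The tree of isomorphisms between balls}\label{sec:barrier}

Let $Z\subseteq\omega$ be an oracle. A tree $T\subseteq\omega^{<\omega}$ is \emph{$Z$-computably bounded} if there is a $Z$-computable function $b$ with $\sigma(n)\le b(n)$ for all $\sigma\in T$ and $n<|\sigma|$. We need two facts about an infinite, $Z$-computable, $Z$-computably bounded tree $T$.
\begin{itemize}
\item[(T1)] $T$ has a path $P$ with $(P\oplus Z)'\le_T Z'$. This is the relativization to $Z$ of the Low Basis Theorem of Jockusch and Soare: every nonempty $\Pi^0_1$ class with a computable bound has a member $f$ with $f'\le_T 0'$.
\item[(T2)] If $T$ has exactly one path $P$, then $P\le_T Z$. Indeed, $Z$ can list each level of $T$. To compute $P{\upharpoonright}n$, search for a level $n'\ge n$ all of whose nodes have the same restriction to $n$. Such a level exists: otherwise there are nodes of every length $n'\ge n$ that do not extend $P{\upharpoonright}n$, and K\"onig's lemma gives a second path.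
\end{itemize}

\begin{proof}[Proof of Proposition~\ref{prop:barrier}]
Let $M$ and $N$ be computable connected locally finite graphs, and let $f_0:M\to N$ be an isomorphism with $f_0(a)=b$. Let $M[n]$ and $N[n]$ be the balls of radius $n$ around $a$ and $b$, viewed as induced subgraphs. The oracle $0'$ lists these finite sets, uniformly in $n$. To pass from $M[n]$ to $M[n+1]$, ask whether some vertex outside the finite set found so far is adjacent to a vertex of $M[n]$. This is a $\Sigma^0_1$ question, so $0'$ answers it; if the answer is yes, find such a vertex, add it, and ask again. The process stops because $M$ is locally finite.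

Let $T$ be the tree of sequences $(h_0,\dots,h_{n-1})$ in which $h_i:M[i]\to N[i]$ is an isomorphism with $h_i(a)=b$ and $h_0\subseteq h_1\subseteq\dots\subseteq h_{n-1}$, finite maps being coded by numbers. Since $0'$ lists the finitely many candidates for $h_i$, the tree $T$ is $0'$-computable and $0'$-computably bounded. An isomorphism $M\to N$ taking $a$ to $b$ preserves distances, so its restrictions to the balls form a path of $T$. Conversely, the union of a path is an isomorphism $M\to N$, because by connectedness any two vertices lie in a common ball. A path computes its union, and $T$ has the path given by $f_0$.

(a) By (T1) with $Z=0'$ there is a path $P$ with $(P\oplus 0')'\le_T 0''$. Its union $f$ satisfies $f\le_T P$, hence $(f\oplus 0')'\le_T 0''$.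

(b) If two inequivalent copies were $\Delta^0_2$-isomorphic, Theorem~\ref{thm:gon} would give dimension $\omega$, contradicting Theorem~\ref{thm:two}.

(c) Let $C\subseteq M$ be finite with trivial pointwise stabilizer, let $N$ be any computable copy of $M$, and let $f_0,a,b,T$ be as above. Let $T_C$ be the subtree of sequences in which each $h_i$ agrees with $f_0$ on $C\cap M[i]$. As $C$ is finite, $T_C$ is still $0'$-computable. If $f$ is the union of a path of $T_C$, then $f_0^{-1}\circ f$ is an automorphism of $M$ that fixes $C$ pointwise, so $f=f_0$. Thus $T_C$ has exactly one path, and $f_0\le_T 0'$ by (T2). So every computable copy of $M$ is $\Delta^0_2$-isomorphic to $M$. Either all copies are equivalent to $M$ and the dimension is $1$, or Theorem~\ref{thm:gon} gives dimension $\omega$.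
\end{proof}

Part (c) tells us what an example must look like: whatever finite set of vertices we fix, a nontrivial automorphism must remain. The graphs of the next section are built around infinitely many independent binary choices.

\section{Coding c.e.\ sets into graphs of degree at most four}\label{sec:coding}

Throughout, $2=\{0,1\}$ and bits are added modulo $2$. For a finite set $S\subseteq\omega$, a function $f:S\to 2$ and $x\in 2^\omega$ we put
\[
\Sigma f=\sum_{j\in S}f(j),\qquad x(S)=\sum_{j\in S}x_j .
\]

A computable graph cannot acquire a new edge between old vertices, but it can acquire new vertices. We therefore fix a skeleton, the frame, and record c.e.\ information by new vertices attached to it. The frame contains infinitely many pairs of parallel rays. An isomorphism may or may not swap the two rays of a pair, and since the rays are infinite there is room to record infinitely many facts about a pair without raising any degree.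

\subsection*{The graphs $G_W$}
The \emph{frame} $F$ has vertices $t$, $t'$, $r_n$ $(n\ge 0)$ and $u(i,n,\varepsilon)$ $(1\le i\le n$, $\varepsilon\in 2)$. Its edges are
\[
r_0t,\quad r_0t',\quad tt',\quad r_nr_{n+1},\quad r_i\,u(i,i,\varepsilon),\quad u(i,n,\varepsilon)\,u(i,n+1,\varepsilon).
\]
The vertices $u(i,\cdot,\cdot)$ form \emph{ladder $i$}, and the vertices $u(\cdot,n,\cdot)$ form \emph{level $n$}, which is finite. Let $Q$ be the set of pairs $(n,f)$ where $f:S\to 2$ for some $S\subseteq\{1,\dots,n-1\}$ with $1\le|S|\le 2$. For $W\subseteq Q$ let $G_W$ consist of $F$ and, for each $(n,f)\in W$, one new vertex $\kappa(n,f)$, called a \emph{connector at level $n$}, which is adjacent exactly to the vertices $u(j,n,f(j))$ with $j\in\operatorname{dom}f$. See Figure~\ref{fig:frame}.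

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15,v/.style={circle,fill,inner sep=1.3pt},con/.style={rectangle,draw,fill=white,inner sep=2.2pt}]
\foreach \n in {0,...,4} {\node[v,label=above:$r_{\n}$] (r\n) at (\n,0) {};}
\draw (r0)--(r4); \draw[dotted] (r4)--(5.6,0);
\node[v,label=left:$t$] (t) at (-0.8,0.4) {};
\node[v,label=left:$t'$] (tp) at (-0.8,-0.4) {};
\draw (r0)--(t)--(tp)--(r0);
\foreach \p/\y in {1/-3.2,2/-1.9,3/-0.6} {
  \foreach \e in {0,1} {
    \foreach \n in {\p,...,4} {\node[v] (u\p\n\e) at ({\n+1},{\y-0.5*\e}) {};}
    \draw (r\p)--(u\p\p\e)--(u\p4\e);
    \draw[dotted] (u\p4\e)--+(0.6,0) node[right] {\small $u(\p,\cdot,\e)$};}}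
\node[con] (a) at (3.4,-2.8) {}; \draw (a)--(u120);
\node[con] (b) at (4.3,-2.8) {}; \draw (u130)--(b)--(u230);
\node[con] (c) at (4.75,-2.8) {}; \draw (u131)--(c)--(u231);
\end{tikzpicture}
\caption{Part of a graph $G_W$; ladders $4,5,\dots$ are not drawn. Dots are frame vertices and squares are connectors. At level $2$ there is one connector, for the function on $\{1\}$ with value $0$. At level $3$ there are two connectors, for the two functions on $\{1,2\}$ with sum $0$. Swapping the rays of both ladders $1$ and $2$ preserves the pair at level $3$; swapping the rays of only one of them does not.}\label{fig:frame}
\end{figure}

Call $W$ \emph{admissible} if for each $n$ all $f$ with $(n,f)\in W$ have the same domain. The graph $G_W$ is connected, and for admissible $W$ all degrees are at most $4$: the vertices $t,t'$ have degree $2$, $r_0$ has degree $3$, $r_n$ has degree $4$ for $n\ge1$, connectors have degree $1$ or $2$, and $u(j,n,\varepsilon)$ has two frame neighbors and at most two connectors, since a fixed domain of size at most $2$ carries at most two functions $f$ with $f(j)=\varepsilon$. This degree bound is what admissibility is for.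

The group $2^\omega$, with coordinatewise addition, acts on subsets of $Q$ by
\[
xW=\{(n,f+x{\upharpoonright}\operatorname{dom}f):(n,f)\in W\}.
\]
We have $x(yW)=(x+y)W$ and $x(xW)=W$, and $xW$ is admissible if $W$ is. The coordinate $x_0$ plays no role. The first lemma says that, apart from the swap of $t$ and $t'$, this action describes all isomorphisms between the graphs $G_W$.

\begin{lemma}\label{lem:iso}
Let $W,W'$ be admissible and let $h:G_W\to G_{W'}$ be an isomorphism. Then $h(r_n)=r_n$ for all $n$, and there is $x\in 2^\omega$ such that $W'=xW$ and
\[
h(u(i,n,\varepsilon))=u(i,n,\varepsilon+x_i),\qquad h(\kappa(n,f))=\kappa(n,f+x{\upharpoonright}\operatorname{dom}f)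
\]
for all ladder vertices and connectors. Conversely, if $W'=xW$, then these formulas together with $h(r_n)=r_n$, $h(t)=t$, $h(t')=t'$ define an isomorphism.
\end{lemma}

\begin{proof}
In both graphs put $\delta(r_n)=n$, $\delta(u(i,n,\varepsilon))=n+1$, $\delta(\kappa(n,f))=n+2$ and $\delta(t)=\delta(t')=1$. Along every edge except $tt'$ the value of $\delta$ changes by exactly $1$, and every vertex other than $r_0$ has a neighbor with smaller $\delta$. Hence $\delta$ is the distance from $r_0$. Removing $t$ and $t'$ leaves a graph that is bipartite by the parity of $\delta$, so every triangle contains $t$ or $t'$; these have degree $2$, so $\{r_0,t,t'\}$ is the only triangle. In it only $r_0$ has degree different from $2$. Therefore $h(r_0)=r_0$, the map $h$ preserves $\delta$ and the set $\{t,t'\}$, and $h(r_1)=r_1$ because $r_1$ is the only neighbor of $r_0$ outside the triangle.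

Let $n\ge 1$ and suppose $h(r_m)=r_m$ for $m\le n$. The neighbors of $r_n$ other than $r_{n-1}$ are $r_{n+1}$, of degree $4$, and $u(n,n,0)$, $u(n,n,1)$, which have degree $2$ because connectors at level $n$ use only ladders $j<n$. So $h(r_{n+1})=r_{n+1}$, and $h(u(n,n,\varepsilon))=u(n,n,\varepsilon+x_n)$ for a bit $x_n$. Put $x_0=0$.

Suppose $h(u(i,n,\varepsilon))=u(i,n,\varepsilon+x_i)$. The neighbors of $u(i,n,\varepsilon)$ with $\delta=n+2$ are $u(i,n+1,\varepsilon)$ and connectors at level $n$, and of these only $u(i,n+1,\varepsilon)$ has a neighbor with $\delta=n+3$. The same holds for $u(i,n,\varepsilon+x_i)$ in $G_{W'}$, so $h(u(i,n+1,\varepsilon))=u(i,n+1,\varepsilon+x_i)$.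

Thus $h$ maps $F$ onto $F$, and hence the connectors of $G_W$ onto those of $G_{W'}$. The connector $h(\kappa(n,f))$ has the neighbors $u(j,n,f(j)+x_j)$, $j\in\operatorname{dom}f$, so it is $\kappa(n,f+x{\upharpoonright}\operatorname{dom}f)$. This gives $W'=xW$. For the converse, the given map is a bijection that preserves the edges of $F$ and carries the neighborhood of each connector onto the neighborhood of its image.
\end{proof}

\subsection*{Computable copies}
Let $W$ be c.e.\ and admissible, with a fixed enumeration. Let $\mathcal G_W$ be the copy of $G_W$ in which $\kappa(n,f)$ is represented by the triple $(n,f,s)$, where $s$ is the stage at which $(n,f)$ enters $W$. Its vertex set and edge relation are computable.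

\begin{lemma}\label{lem:equiv}
Let $W,W'$ be c.e.\ and admissible. If $W'=xW$, then $x$ computes an isomorphism $\mathcal G_W\to\mathcal G_{W'}$. The graphs $\mathcal G_W$ and $\mathcal G_{W'}$ are computably isomorphic if and only if $W'=xW$ for some computable $x$.
\end{lemma}

\begin{proof}
Given $x$, use the formulas of Lemma~\ref{lem:iso}; the image of $(n,f,s)$ is found by waiting for the stage at which $(n,f+x{\upharpoonright}\operatorname{dom}f)$ enters $W'$. Conversely, a computable isomorphism $h$ computes the $x$ of Lemma~\ref{lem:iso}, since $h(u(i,i,0))=u(i,i,x_i)$.
\end{proof}

The next lemma shows that there are no other computable copies. In an arbitrary copy we never know that we have seen all neighbors of a ladder vertex, so each step of the decoding has to be a search for an event that is certain to occur.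

\begin{lemma}\label{lem:decode}
Let $W$ be admissible and let $D$ be a computable graph isomorphic to $G_W$. Then there are $x\in 2^\omega$ and a c.e.\ set $W'=xW$ such that $D$ is computably isomorphic to $\mathcal G_{W'}$.
\end{lemma}

\begin{proof}
Fix an isomorphism $h:G_W\to D$. We compute a map $\iota:F\to D$, using $h(t),h(t'),h(r_0),h(r_1)$ as finite information. On these four vertices let $\iota=h$.

Given $\iota(r_{n-1})=h(r_{n-1})$ and $\iota(r_n)=h(r_n)$ with $n\ge1$, search for the three other neighbors of $\iota(r_n)$. Exactly one of them, $h(r_{n+1})$, has more than two neighbors; search until it is identified and call it $\iota(r_{n+1})$. Call the other two, in increasing order, $\iota(u(n,n,0))$ and $\iota(u(n,n,1))$. Then $\iota(u(n,n,\varepsilon))=h(u(n,n,\varepsilon+x_n))$ for a bit $x_n$; put $x_0=0$.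

Suppose that $\iota(u(j,n',\varepsilon))=h(u(j,n',\varepsilon+x_j))$ is known on all levels $n'\le n$, and let $U_n$ be the finite image of level $n$. Consider the neighbors of $\iota(u(i,n,\varepsilon))$ other than its frame neighbor closer to $h(r_0)$, which is already labeled. They are $h(u(i,n+1,\varepsilon+x_i))$, which has a neighbor on level $n+2$, and images of connectors at level $n$, all of whose neighbors lie in $U_n$. So exactly one of them has a neighbor outside $U_n$. Search for it and call it $\iota(u(i,n+1,\varepsilon))$. This defines a computable $\iota$ with $\iota(r_n)=h(r_n)$ and $\iota(u(i,n,\varepsilon))=h(u(i,n,\varepsilon+x_i))$.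

A vertex $z$ of $D$ is the image of a connector at level $n$ if and only if it is adjacent to some $\iota(u(j,n,\varepsilon))$ and is not one of the two frame neighbors of that vertex, which we can compute. This is a c.e.\ condition on $(z,n)$. When it is met, we test $z$ for adjacency to the vertices of $U_n$ and obtain the function $f_z$ such that the neighbors of $z$ are the $\iota(u(j,n,f_z(j)))$. Let $W'$ be the c.e.\ set of pairs $(n,f_z)$ obtained in this way. The vertex $z=h(\kappa(n,f))$ has neighbors $h(u(j,n,f(j)))=\iota(u(j,n,f(j)+x_j))$, so $f_z=f+x{\upharpoonright}\operatorname{dom}f$ and $W'=xW$. Extend $\iota$ to $\mathcal G_{W'}$ by sending $(n,f',s)$ to the vertex $z$ at level $n$ with $f_z=f'$, found by search. The result is a computable isomorphism $\mathcal G_{W'}\to D$.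
\end{proof}

Let $A$ be c.e.\ and admissible. Each c.e.\ set $V$ in the orbit $\{xA:x\in2^\omega\}$ gives a computable copy $\mathcal G_V$ of $G_A$ by Lemma~\ref{lem:iso}; every computable copy is equivalent to one of these by Lemma~\ref{lem:decode}; and $\mathcal G_V$, $\mathcal G_{V'}$ are equivalent exactly when $V'=yV$ for a computable $y$, by Lemma~\ref{lem:equiv}. So the computable dimension of $G_A$ is the number of classes of c.e.\ sets in the orbit of $A$ modulo shifts by computable $y$. It remains to prove the following theorem.

\begin{theorem}\label{thm:sets}
There are c.e.\ admissible sets $A_0,A_1\subseteq Q$ such that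
\begin{itemize}
\item[(i)] $A_1=xA_0$ for some $x\in2^\omega$;
\item[(ii)] $A_1\ne xA_0$ for every computable $x$;
\item[(iii)] every c.e.\ set $V$ in the orbit of $A_0$ equals $yA_0$ or $yA_1$ for some computable $y$.
\end{itemize}
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:two} from Theorem~\ref{thm:sets}]
The graph $G_{A_0}$ is connected with degrees at most $4$. By (i) and (ii), $A_0$ and $A_1$ lie in different classes of the orbit of $A_0$, and by (iii) there is no third class. So $G_{A_0}$ has exactly two computable copies up to equivalence, $\mathcal G_{A_0}$ and $\mathcal G_{A_1}$.
\end{proof}

\section{Parity equations and the basic move}\label{sec:rows}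

\subsection{Rows}
We build $A_0$ and $A_1$ level by level, and each level that we use expresses one linear equation over the field with two elements about the shifts $x$ with $A_1=xA_0$. Since the sets are c.e., we cannot erase an equation, but we can make it vacuous by enumerating more.

A \emph{row} $R$ consists of a level $n_R$, a support $S_R\subseteq\{1,\dots,n_R-1\}$ with $|S_R|\in\{1,2\}$, and a bit $\beta_R$. Each level is used for at most one row. For $e\in 2$, elements enter $A_e$ only in the following two ways.
\begin{itemize}
\item When $R$ is \emph{asserted}, all $(n_R,f)$ with $f:S_R\to 2$ and $\Sigma f=e\beta_R$ enter $A_e$.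
\item If $R$ is later \emph{retracted}, all remaining $(n_R,f)$ with $f:S_R\to2$ enter $A_e$.
\end{itemize}
A row is asserted once and retracted at most once. It is \emph{active} from its assertion until its retraction, and \emph{permanent} if it is asserted and never retracted. Let $\mathcal P$ be the set of permanent rows. The sets $A_0,A_1$ are admissible. For $V\subseteq Q$ put
\[
V[R]=\{\Sigma f:(n_R,f)\in V,\ \operatorname{dom}f=S_R\}\subseteq 2 .
\]

\begin{lemma}\label{lem:rows}
Let $e\in 2$.
\begin{itemize}
\item[(a)] If $V=zA_e$, then $V[R]=\{z(S_R)+e\beta_R\}$ for $R\in\mathcal P$, and $V[R]=\{0,1\}$ for retracted $R$.
\item[(b)] If $V$ is in the orbit of $A_e$ and $V[R]=\{y(S_R)+e\beta_R\}$ for all $R\in\mathcal P$, then $V=yA_e$.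
\item[(c)] $A_1=xA_0$ if and only if $x(S_R)=\beta_R$ for all $R\in\mathcal P$.
\end{itemize}
\end{lemma}

\begin{proof}
Shifting by $z$ maps $\{f:S_R\to 2\mid\Sigma f=c\}$ onto $\{f:S_R\to 2\mid\Sigma f=c+z(S_R)\}$. So at level $n$ the set $zA_e$ is empty if no row has level $n$; it consists of all functions on $S_R$ if $n=n_R$ with $R$ retracted; and it consists of the functions on $S_R$ with sum $z(S_R)+e\beta_R$ if $n=n_R$ with $R\in\mathcal P$. This gives (a). It also shows that $zA_e=z'A_{e'}$ if and only if $z(S_R)+e\beta_R=z'(S_R)+e'\beta_R$ for all $R\in\mathcal P$. Part (c) is the case of $0A_1$ and $xA_0$. In (b), write $V=zA_e$; by (a) the hypothesis says $z(S_R)=y(S_R)$ for all $R\in\mathcal P$, so $zA_e=yA_e$.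
\end{proof}

We use two kinds of rows. A \emph{single} $\langle p:m\rangle$ has support $\{p\}$ and bit $m$; it stands for the equation $x_p=m$. A \emph{tie} $\langle p,q\rangle$ has support $\{p,q\}$ and bit $0$; it stands for $x_p=x_q$. The notation suppresses the level, and different rows may have the same support and bit.

In these terms, (i) of Theorem~\ref{thm:sets} asks that the permanent equations be solvable and (ii) that they have no computable solution. For (iii), think of a c.e.\ set $V$, with finite approximations $V_s$, as an opponent who \emph{answers} the row $R$ with the bit $c$ at stage $s$ if $V_s[R]=\{c\}$. By Lemma~\ref{lem:rows}(b), we have to find a bit $e$ and a computable $y$ that predict the answers of $V$ on all permanent rows by the formula $y(S_R)+e\beta_R$.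

\subsection{Plain diagonalization produces too many copies}
Let $\theta_0,\theta_1,\dots$ be an effective list of the partial computable functions $\omega\to2$.

\begin{example}\label{ex:naive}
Arrange the list so that $\theta_{2j}=\theta_{2j+1}$, and let $\ell_k=k+1$. Assert $\langle\ell_k:0\rangle$ at stage $k$; if later $\theta_k(\ell_k)$ is seen to converge to $0$, retract this row and assert $\langle\ell_k:1\rangle$. For each $k$ there is one permanent row $R_k$ on $\ell_k$, with bit $\beta_k$ say, and $\theta_k(\ell_k)\ne\beta_k$ if $\theta_k$ is total. By Lemma~\ref{lem:rows}(c), conditions (i) and (ii) hold. But the solution $x_{\ell_k}=\beta_k$ is computable from $0'$, so by Lemma~\ref{lem:equiv} and Theorem~\ref{thm:gon} the graph $G_{A_0}$ has dimension $\omega$.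

A third class is easy to see. Let $V$ agree with $A_0$ on the levels of rows on ladders $\ell_k$ with $k$ even, and with $A_1$ on the other levels. Then $V$ is c.e., and $V=zA_0$ where $z_{\ell_k}=0$ for even $k$ and $z_{\ell_k}=\beta_k$ for odd $k$. If $V=yA_0$ with $y$ computable, choose an odd $k$ with $y=\theta_k$; then $\{\beta_k\}=V[R_k]=\{y_{\ell_k}\}$, which is false. If $V=yA_1$, choose an even $k$ with $y=\theta_k$; then $\{0\}=V[R_k]=\{y_{\ell_k}+\beta_k\}$, which is false again.
\end{example}

When $\langle\ell:0\rangle$ is replaced by $\langle\ell:1\rangle$, the set $A_0$ repeats its old answer and $A_1$ changes it. In the example the opponent may choose between these two behaviors separately for each ladder. We have to force it to make the same choice on all ladders.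

\subsection{One opponent}\label{sub:move}
Our means of pressure is waiting. Call the answers of $V$ on a finite set of rows \emph{consistent} if some $y\in2^\omega$ has $y(S_R)$ equal to the answer on $R$ for each of them. If $V=zA_0$ and we stop retracting the rows of a finite set, then by Lemma~\ref{lem:rows}(a) the opponent eventually answers them all, consistently. So we may wait for consistent answers; if we wait forever, then $V$ is not in the orbit and needs no attention. Also, $V_s[R]$ grows with $s$, so two answers to the same row are equal.

Suppose that we have a special ladder $\pi$, a \emph{probe}, and two bits $b_0,b_1$ such that $V$ answers $b_m$ whenever we assert a single $\langle\pi:m\rangle$. Let $\ell$ be another ladder with the active row $\langle\ell:0\rangle$, answered by $a$. Table~\ref{tab:move} shows how to change the equation $x_\ell=0$ into $x_\ell=1$ by letting the probe carry $\ell$.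

\begin{table}[ht]
\centering
\begin{tabular}{clll}
 & action & active rows afterwards & new answer\\ \hline
0 & start & $\langle\ell:0\rangle$, $\langle\pi:0\rangle$ & $a$, $b_0$\\
1 & assert $\langle\ell,\pi\rangle$, wait & $\langle\ell:0\rangle$, $\langle\pi:0\rangle$, $\langle\ell,\pi\rangle$ & $a+b_0$\\
2 & retract $\langle\ell:0\rangle$ & $\langle\pi:0\rangle$, $\langle\ell,\pi\rangle$ & \\
3 & replace $\langle\pi:0\rangle$ by $\langle\pi:1\rangle$, wait & $\langle\pi:1\rangle$, $\langle\ell,\pi\rangle$ & $b_1$\\
4 & assert $\langle\ell:1\rangle$, wait & $\langle\ell:1\rangle$, $\langle\pi:1\rangle$, $\langle\ell,\pi\rangle$ & $a+b_0+b_1$\\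
5 & retract $\langle\ell,\pi\rangle$ & $\langle\ell:1\rangle$, $\langle\pi:1\rangle$ &
\end{tabular}
\caption{Moving the ladder $\ell$ from $0$ to $1$ by means of the probe $\pi$. The answers in lines 1 and 4 are forced by consistency.}\label{tab:move}
\end{table}

The active equations stay solvable, by $x_\ell=x_\pi=0$ up to line 2 and by $x_\ell=x_\pi=1$ from line 3 on. In lines 1 and 4 three rows with supports $\{\ell\}$, $\{\pi\}$, $\{\ell,\pi\}$ are active. Consistent answers on them have sum $y_\ell+y_\pi+(y_\ell+y_\pi)=0$, so two answers determine the third. This is why the retractions in lines 2 and 5 must come after the wait. The final answer on $\langle\ell:1\rangle$ is $a+e$ with $e=b_0+b_1$, and $e$ does not depend on $\ell$. If all ladders are moved in this way, the opponent answers $\langle\ell:m\rangle$ with $a_\ell+em$, where $a_\ell$ is its first answer on $\ell$. The sequence of first answers is computable, so $V$ is a computable shift of $A_e$.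

\subsection{What has to be added}
Three difficulties remain, and they determine the form of the construction.

\emph{The bits $b_0,b_1$ are not given.} Each time the probe moves, a new single is asserted, and $V$ is free to answer it as it likes. We move the probe back and forth forever and guess a pair $(b_0,b_1)$ such that $b_0$ is the answer on infinitely many singles $\langle\pi:0\rangle$ and $b_1$ on infinitely many singles $\langle\pi:1\rangle$. A strategy that relies on the guess acts only at moments when the current answer agrees with it. There are four such guesses, and a fifth one, that we wait forever.

\emph{Wrong guesses leave debris.} A strategy whose guess is confirmed only finitely often may be stuck at line 2 of the table, with a permanent tie. We shall see that permanent ties form finite clusters, so that they can be absorbed by a finite change of $y$.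

\emph{There are infinitely many opponents.} Line 3 is a plain replacement on $\pi$, which gives freedom to every other opponent. So the probe for a later opponent is itself moved as in the table, in both directions, by the probe for an earlier opponent. At the bottom of this hierarchy we place one global ladder that changes its value at every stage.

The guesses are organized on a tree of strategies. A node of length $k$ deals with $\theta_k$ and the $k$-th opponent, and the node itself is a sequence of guesses about the earlier opponents. At each stage a finite chain of nodes acts, and nodes to the right of an acting node are reset. The leftmost path whose nodes act infinitely often carries the correct guesses.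

\section{The construction}\label{sec:construction}

\subsection*{Opponents and fresh numbers}
Let $V_0,V_1,\dots$ be an effective list of the c.e.\ subsets of $Q$, with uniformly computable finite approximations $V_{k,s}$ such that $(n,f)\in V_{k,s}$ implies $n\le s$. A number is \emph{fresh} at a moment of stage $s$ if it is larger than $s$, than $1$, and than all ladder numbers and levels used before that moment. All levels of rows, and all ladders allocated to nodes, are fresh when chosen. This ensures $S_R\subseteq\{1,\dots,n_R-1\}$, and it has two further consequences: a row $R$ asserted at stage $s$ has $V_{k,s}[R]=\emptyset$ for all $k$, and a ladder $p$ can be allocated only at a stage less than $p$.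

\subsection*{The tree}
The \emph{outcomes} are $00<01<10<11<\mathsf w$. The first four, written $o=(o_0,o_1)$, are \emph{live}. \emph{Nodes} are finite sequences of outcomes. A node $\nu$ is \emph{left} of $\sigma$, and $\sigma$ is \emph{right} of $\nu$, if $\rho^\frown o\subseteq\nu$ and $\rho^\frown o'\subseteq\sigma$ for some node $\rho$ and outcomes $o<o'$; then $\nu$ and $\sigma$ are incomparable under $\subseteq$. We use the following property.
\begin{itemize}
\item[(L)] If $\nu$ is left of $\eta$, then $\nu$ is left of every $\sigma\supseteq\eta$. If $\nu$ is left of some $\sigma\supseteq\eta$, then $\nu$ is left of $\eta$ or $\nu\supseteq\eta$, according as the branching node $\rho$ is shorter than $\eta$ or not.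
\end{itemize}
The \emph{cone} $C(\tau)$ is the set of nodes extending $\tau^\frown o$ for a live $o$; these are the nodes that believe that the opponent of $\tau$ keeps answering. The \emph{supervisor} $\lambda(\sigma)$ of $\sigma$ is the longest $\rho$ with $\sigma\in C(\rho)$, if there is one. Thus $\sigma=\lambda(\sigma)^\frown o^\frown\mathsf w^j$ with $o$ live and $j\ge0$, and the unsupervised nodes are the $\mathsf w^j$. If $\sigma\supseteq\tau^\frown o$ with $o$ live, then $\lambda(\sigma)=\tau$ or $\lambda(\sigma)\supseteq\tau^\frown o$.

\subsection*{Ladders and their status}
The ladder $g=1$ is \emph{global} and belongs to no node. At any moment a node $\tau$ owns either no ladder or two ladders, a \emph{witness} $\ell_\tau$, used against $\theta_{|\tau|}$, and a \emph{probe} $\pi_\tau$, used to test $V_{|\tau|}$. The \emph{supply} of $\tau$ is the ladder that carries its ladders: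
\[
q_\tau=\pi_{\lambda(\tau)}\ \text{ if $\tau$ is supervised},\qquad q_\tau=g\ \text{ otherwise}.
\]
For $p\in\{\ell_\tau,\pi_\tau\}$, the node $\tau$ asserts singles $\langle p:m\rangle$ and ties $\langle p,q_\tau\rangle$. These are the \emph{rows for $p$}, and $\tau$ \emph{owns} them. (A tie $\langle p',\pi_\tau\rangle$ asserted by a node supervised by $\tau$ is a row for $p'$, not for $\pi_\tau$.) An owned ladder $p$ has a status, which determines the active rows for $p$:
\begin{center}
\begin{tabular}{ll}
status & active rows for $p$\\ \hline
closed-$m$ & $\langle p:m\rangle$\\
attaching-$m$ & $\langle p:m\rangle$ and $\langle p,q_\tau\rangle$\\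
attached-$m$ & $\langle p,q_\tau\rangle$\\
detaching-$m$ & $\langle p,q_\tau\rangle$ and $\langle p:m\rangle$
\end{tabular}
\end{center}
A ladder that is attaching-$m$ or detaching-$m$ is \emph{$m$-pending}. The status is changed by three operations.
\begin{itemize}
\item \emph{Attach} $p$, when it is closed-$m$: assert a tie $\langle p,q_\tau\rangle$; now $p$ is attaching-$m$.
\item \emph{Detach} $p$, when it is attached-$(1-m)$: assert a single $\langle p:m\rangle$; now $p$ is detaching-$m$.
\item \emph{Complete} $p$, when it is pending: if $p$ is attaching-$m$, retract the single, and $p$ is attached-$m$; if $p$ is detaching-$m$, retract the tie, and $p$ is closed-$m$.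
\end{itemize}
These are lines 1, 4, and 2 or 5 of Table~\ref{tab:move}. A ladder runs through the cycle
\[
\text{closed-}m,\ \ \text{attaching-}m,\ \ \text{attached-}m,\ \ \text{detaching-}(1-m),\ \ \text{closed-}(1-m).
\]
For a supervised node, completion is done by the supervisor once its opponent has answered. An unsupervised node has nobody to wait for: its attach and detach operations are \emph{completed immediately}, as part of the operation. A closed probe carries a mark, \emph{unread} or \emph{read}, and whenever a probe becomes closed it is marked unread. A node $\tau$ with ladders also has a flag $\phi_\tau(o)\in 2$ for each live outcome $o$.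

To \emph{initialize} $\tau$ means to retract all active rows owned by $\tau$ and to take away its ladders, if it has any; these ladders are never owned again.

\subsection*{Correctness}
Let $|\tau|=k$. At any moment let $\mathcal R_\tau$ be the finite set of active rows owned by $\tau$ or by nodes in $C(\tau)$. At a moment of stage $s$, $V_k$ is \emph{correct at $\tau$} if $V_{k,s}[R]$ is a singleton $\{c(R)\}$ for every $R\in\mathcal R_\tau$ and some $y\in2^\omega$ satisfies $y(S_R)=c(R)$ for all $R\in\mathcal R_\tau$. This is decidable.

\subsection*{Stage $s\ge1$}
Let $m$ be the parity of $s$. Retract the active single on $g$, if there is one, assert a new single $\langle g:m\rangle$, and visit the root $\emptyset$ in mode $m$.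

\medskip
\noindent\emph{Visit of $\tau$ in mode $m$}, where $k=|\tau|$. The mode tells $\tau$ the current value of its supply (Lemma~\ref{lem:book}).
\begin{itemize}
\item[\textbf{0.}] Initialize all nodes to the right of $\tau$. If $\tau$ has no ladders, allocate fresh ladders $\ell_\tau,\pi_\tau$, assert $\langle\ell_\tau:0\rangle$ and $\langle\pi_\tau:0\rangle$, so that both ladders are closed-$0$ and $\pi_\tau$ is unread, set $\phi_\tau(o)=0$ for all live $o$, and end the stage.
\item[\textbf{1.}] If $m=0$, $\ell_\tau$ is closed-$0$, and $\theta_k(\ell_\tau)$ converges to $0$ within $s$ steps, attach $\ell_\tau$.
\item[\textbf{2.}] Detach each of $\ell_\tau,\pi_\tau$ that is attached-$(1-m)$.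
\item[\textbf{3.}] \emph{Check} whether $V_k$ is correct at $\tau$. If not, visit $\tau^\frown\mathsf w$ in mode $m$. If it is, call the visit \emph{correct} and proceed as follows.
\begin{itemize}
\item[\textbf{3a.}] Complete all pending ladders of nodes $\sigma$ with $\lambda(\sigma)=\tau$.
\item[\textbf{3b.}] If $\pi_\tau$ is closed-$m'$ and unread, mark it read and let $c$ be the answer $c(\langle\pi_\tau:m'\rangle)$ seen at the check. We call this a \emph{reading of type $m'$ with value $c$}. A live $o$ is a \emph{candidate} if $\phi_\tau(o)=m'$ and $o_{m'}=c$. If there is a candidate, take the least one, $o$, set $\phi_\tau(o)=1-m'$, and visit $\tau^\frown o$ in mode $m'$. If there is none, end the stage.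
\item[\textbf{3c.}] Otherwise, if $\pi_\tau$ is closed-$m$ and read, attach $\pi_\tau$ and end the stage.
\item[\textbf{3d.}] Otherwise end the stage.
\end{itemize}
\end{itemize}

The flags make $\tau^\frown o$ be visited alternately in the modes $0$ and $1$, and in mode $m'$ only when the answer on the probe is $o_{m'}$. So the nodes above $\tau^\frown o$ see a probe that behaves as was assumed in Section~\ref{sub:move}. The witness goes through the cycle at most once, from closed-$0$ to closed-$1$, while the probe starts a new cycle in Step 3c after each reading. The ladder $g$ serves to make unsupervised nodes obey the same rules as the others.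

At most one node receives ladders at each stage, and a visit to a node without ladders ends the stage. Hence every stage is finite and effective, and $A_0,A_1$ are c.e. We record the facts that follow directly from the rules.

\begin{lemma}\label{lem:elem}
\begin{itemize}
\item[(a)] The nodes visited at a stage are the root, a child of it, a child of that child, and so on; each is visited at most once. A node in $C(\tau)$ is visited only after a reading at $\tau$ in the same stage.
\item[(b)] A row owned by $\sigma$ is asserted only during a visit of $\sigma$. It is retracted only by an immediate completion during a visit of $\sigma$ if $\sigma$ is unsupervised, by Step 3a at $\lambda(\sigma)$ if $\sigma$ is supervised, or by initialization of $\sigma$.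
\item[(c)] A ladder becomes $m$-pending only during a visit of its owner in mode $m$, and stays so until it is completed or its owner is initialized. A closed probe $\pi_\tau$ stays closed, with the same active single, until Step 3c at $\tau$ or initialization of $\tau$.
\item[(d)] If $\sigma$ is initialized at stage $s$, then all nodes extending $\sigma$ are initialized at the same moment, and none of them is visited at stage $s$. As long as $\tau$ keeps its ladders, so does every $\rho\subseteq\tau$, and $q_\tau$ does not change.
\item[(e)] At a correct visit of $\tau$, every row in $\mathcal R_\tau$ at the check was asserted at an earlier stage. The single that is read in Step 3b belongs to $\mathcal R_\tau$ at the check.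
\item[(f)] If $R$ belongs to $\mathcal R_\tau$ at the checks of two correct visits of $\tau$, its answer $c(R)$ is the same at both.
\end{itemize}
\end{lemma}

\begin{proof}
Parts (a) and (b) are read off from the steps. For (c), attaching happens in Step 1 (a closed-$0$ ladder, mode $0$) and Step 3c (a closed-$m$ ladder, mode $m$), and detaching in Step 2 produces detaching-$m$ in mode $m$; a closed ladder can only be attached, and probes are attached only in Step 3c.

(d) Let $\sigma$ be initialized by the visit of $\nu$, so $\nu$ is left of $\sigma$. By (L), $\nu$ is left of every $\sigma'\supseteq\sigma$. So $\sigma'$ is initialized, and it is incomparable with $\nu$, hence not visited at this stage by (a). When $\tau$ receives ladders, each $\rho\subsetneq\tau$ has just been visited without ending the stage in Step 0, so it has ladders; if $\rho$ loses them, so does $\tau$.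

(e) A row asserted at stage $s$ has $V_{k,s}[R]=\emptyset$, which is not a singleton. Step 3a at $\tau$ does not touch the ladders of $\tau$, so the probe was already closed-$m'$ at the check.

(f) The sets $V_{k,s}[R]$ increase with $s$.
\end{proof}

\section{Verification}\label{sec:verification}

\subsection{The supply has the announced value}

\begin{lemma}\label{lem:book}
\begin{itemize}
\item[(a)] When a visit of $\tau$ in mode $m$ begins, a single $\langle q_\tau:m\rangle$ is active and no ladder of $\tau$ is pending. If $\rho=\lambda(\tau)$ exists, then at that moment $\pi_\rho$ is closed-$m$, and the single $\langle\pi_\rho:m\rangle$ was read at $\rho$ earlier in the stage and asserted at an earlier stage.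
\item[(b)] If a ladder of $\sigma$ is $m$-pending at a moment between operations, then $\rho=\lambda(\sigma)$ exists and $\pi_\rho$ is closed-$m$.
\item[(c)] Suppose that $\tau$ keeps the same ladders after stage $s_0$ and is visited infinitely often in each mode. If a ladder $p$ of $\tau$ is attaching-$m$, attached-$m$ or detaching-$(1-m)$ at a moment after stage $s_0$, then it becomes closed-$(1-m)$ later.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $\tau=\mathsf w^j$, then the mode is that of the stage, since it is passed unchanged along $\mathsf w$; the single $\langle g:m\rangle$ was asserted at the start of the stage; and completions at $\tau$ are immediate, so nothing is pending. Let $\tau=\rho^\frown o^\frown\mathsf w^j$ with $o$ live. The stage passed through a reading at $\rho$, of type $m'$ say, and $\rho^\frown o$ was visited in mode $m'$. The mode does not change along $\mathsf w$, so $m'=m$. The single that was read was asserted at an earlier stage by Lemma~\ref{lem:elem}(e). Just before the reading, Step 3a at $\rho$ completed all pending ladders of $\tau$. The nodes $\rho^\frown o^\frown\mathsf w^i$, $i<j$, visited in between operate only on their own ladders and initialize only nodes to their right, so they change nothing for $\rho$ or $\tau$.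

(b) An unsupervised node completes its operations at once, so $\rho$ exists. The ladder became $m$-pending during a visit of $\sigma$ in mode $m$. By (a), $\pi_\rho$ was then closed-$m$. By Lemma~\ref{lem:elem}(c) this lasts until $\rho$ is initialized, in which case $\sigma$ loses its ladders, or until Step 3c at $\rho$, which is preceded by Step 3a at $\rho$, where the ladder is completed.

(c) By (a), a pending ladder has been completed when the next visit of $\tau$ begins. An attached-$m$ ladder is detached in Step 2 of the next visit in mode $1-m$. So $p$ reaches the end of its cycle.
\end{proof}

\subsection{The two sets lie in one orbit}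

\begin{lemma}\label{lem:orbit}
There is $x\in2^\omega$ with $A_1=xA_0$.
\end{lemma}

\begin{proof}
We first show that the rows active at the end of a stage $s$ have a common solution $X^s\in2^\omega$. Let $X^s_g$ be the bit of the active single on $g$. For a ladder $p$ owned by a node $\tau$ at the end of stage $s$, let $X^s_p=m$ if a single $\langle p:m\rangle$ is active (there is at most one), and $X^s_p=X^s_{q_\tau}$ if $p$ is attached. By Lemma~\ref{lem:elem}(d), $q_\tau$ is $g$ or a ladder currently owned by a proper initial segment of $\tau$, so this is a recursion on $|\tau|$. Let $X^s$ be $0$ elsewhere. Every active row is the single on $g$ or a row for a currently owned ladder $p$, since initialization retracts all rows of a node. Active singles are satisfied by definition, and so is the tie for an attached ladder. If $p$ is $m$-pending, then $X^s_p=m$, and $X^s_{q_\tau}=m$ by Lemma~\ref{lem:book}(b), so the tie is satisfied as well.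

Any finitely many permanent rows are all active at the end of some stage $s$, so their equations are solved by $X^s$. The sets $\{x:x(S_R)=\beta_R\}$, $R\in\mathcal P$, are closed in the compact space $2^\omega$ and have the finite intersection property. A point in their intersection satisfies $A_1=xA_0$ by Lemma~\ref{lem:rows}(c).
\end{proof}

\subsection{The true path}
The next lemma is the formal version of waiting: a node that neither reads nor restarts its probe eventually presents its opponent with a fixed set of rows.

\begin{lemma}\label{lem:freeze}
Suppose that after stage $s_1$ the node $\tau$ keeps the same ladders, no reading takes place at $\tau$, and $\pi_\tau$ is not attached in Step 3c. Then $\mathcal R_\tau$ is eventually constant, and its final value is a finite set of permanent rows.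
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:elem}(a),(b), nodes in $C(\tau)$ assert nothing after stage $s_1$, so the finite set of active rows owned by them can only shrink. The witness $\ell_\tau$ goes through the cycle at most once. The probe $\pi_\tau$ starts no new cycle, so it changes status at most three more times. Hence $\mathcal R_\tau$ changes finitely often. A row in the final value stays active forever.
\end{proof}

\begin{lemma}\label{lem:tp}
There is a sequence of outcomes $o_0,o_1,\dots$ such that the nodes $\tau_k=(o_0,\dots,o_{k-1})$ satisfy, for every $k$:
\begin{itemize}
\item[(a)] $\tau_k$ is visited infinitely often in mode $0$ and infinitely often in mode $1$;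
\item[(b)] there are only finitely many visits to nodes left of $\tau_k$, so $\tau_k$ is initialized finitely often;
\item[(c)] $o_k$ is live if and only if $\tau_k$ has infinitely many correct visits.
\end{itemize}
\end{lemma}

We call $(\tau_k)_{k\ge0}$ the \emph{true path}. By (a) and (b), each $\tau_k$ eventually has \emph{final} ladders.

\begin{proof}
The root is visited at every stage, in alternating modes, and no node is left of it. Let $\tau=\tau_k$ satisfy (a) and (b), and let $s_0$ be a stage after which $\tau$ keeps the same ladders. We choose $o_k$ so that (c) holds, $\tau^\frown o_k$ satisfies (a), and each $\tau^\frown o$ with $o<o_k$ is visited finitely often. Then (b) holds for $\tau^\frown o_k$: a node left of it is left of $\tau$ or extends some $\tau^\frown o$ with $o<o_k$, nodes of the second kind are visited only at stages at which $\tau^\frown o$ is visited, and each stage is finite.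

\emph{Case 1: $\tau$ has finitely many correct visits.} Then almost every visit of $\tau$ is followed by a visit of $\tau^\frown\mathsf w$ in the same mode, and the live children are visited finitely often. Put $o_k=\mathsf w$.

\emph{Case 2: $\tau$ has infinitely many correct visits.} We claim that infinitely many readings take place at $\tau$. Suppose that there is none after stage $s_1\ge s_0$. If $\pi_\tau$ were closed and unread at a moment after $s_1$, it would stay so until the next correct visit, since Step 3c applies only to a read probe, and it would be read then. If $\pi_\tau$ were not closed at a moment after $s_1$, it would later become closed and unread by Lemma~\ref{lem:book}(c). So after $s_1$ the probe is always closed and read. It is therefore never attached again, and it is closed-$m'$ for a fixed $m'$. By Lemma~\ref{lem:freeze}, $\mathcal R_\tau$ is eventually equal to a fixed set $\mathcal R$. If the sets $V_{k,s}[R]$, $R\in\mathcal R$, are singletons at two stages, they are the same singletons at these stages and in between. Since there are infinitely many correct visits, all late visits are correct. At a late visit in mode $m'$, Step 3c attaches $\pi_\tau$, a contradiction. This proves the claim.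

After a reading of type $m'$ beyond stage $s_0$, the probe is closed-$m'$ and read. It becomes unread again only by running through one cycle, which ends in closed-$(1-m')$, and it cannot start another cycle before it is read. So after $s_0$ the readings alternate between the types $0$ and $1$. Let $O$ be the set of live $o$ such that, for each $m'\in2$, infinitely many readings of type $m'$ have value $o_{m'}$. There are infinitely many readings of each type and only two values, so $O\ne\emptyset$. Let $o_k=\min O$.

After $s_0$ the flags of $\tau$ are not reset. So a live child $\tau^\frown o$ that is visited infinitely often is visited alternately in the modes $0$ and $1$, in mode $m'$ after a reading of type $m'$ with value $o_{m'}$, and therefore $o\in O$. Thus the children $\tau^\frown o$ with $o<o_k$ are visited finitely often. After the last such visit no $o<o_k$ is a candidate at a reading, for otherwise the least candidate would be below $o_k$ and would be chosen. From then on, if the flag $\phi_\tau(o_k)$ has the value $m'$, then at the next reading of type $m'$ whose value is the $m'$-th coordinate of $o_k$, the outcome $o_k$ is the least candidate, $\tau^\frown o_k$ is visited in mode $m'$, and the flag changes. Such a reading exists since $o_k\in O$.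 Hence $\tau^\frown o_k$ satisfies (a).
\end{proof}

\begin{lemma}\label{lem:live}
If $V_k$ is in the orbit of $A_0$, then $o_k$ is live.
\end{lemma}

\begin{proof}
Let $V_k=zA_0$ and suppose $o_k=\mathsf w$. By Lemma~\ref{lem:tp} there is a stage after which $\tau_k$ has its final ladders and no correct visit, so Steps 3b and 3c are not reached. By Lemma~\ref{lem:freeze}, $\mathcal R_{\tau_k}$ is eventually a fixed finite set of permanent rows. By Lemma~\ref{lem:rows}(a), for large $s$ we have $V_{k,s}[R]=\{z(S_R)\}$ for all these rows. Then $z$ witnesses that late visits of $\tau_k$ are correct, a contradiction.
\end{proof}

\begin{remark}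
The approximations $X^s$ in the proof of Lemma~\ref{lem:orbit} do not converge. Take $k$ with $V_k=A_0$ and let $\pi$ be the final probe of $\tau_k$. By Lemma~\ref{lem:live} and Case 2 above, $\pi$ is read infinitely often with alternating types, and $X^s_\pi=m'$ at a stage $s$ with a reading of type $m'$. In Example~\ref{ex:naive}, by contrast, the value of each ladder changes at most once, and this yields the $\Delta^0_2$ isomorphism.
\end{remark}

\subsection{No computable shift takes $A_0$ to $A_1$}

\begin{lemma}\label{lem:diag}
$A_1\ne xA_0$ for every computable $x$.
\end{lemma}

\begin{proof}
Let $x=\theta_k$ be total and let $\ell$ be the final witness of $\tau_k$. If $x_\ell=1$, Step 1 never attaches $\ell$, so the single $\langle\ell:0\rangle$ is permanent. If $x_\ell=0$, then $\ell$ is attached at some visit in mode $0$; by Lemma~\ref{lem:book}(c) it later becomes closed-$1$, and no step applies to a closed-$1$ witness, so a single $\langle\ell:1\rangle$ is permanent. In both cases $x$ violates a permanent equation, and Lemma~\ref{lem:rows}(c) applies.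
\end{proof}

\subsection{Predicting the answers of an opponent}\label{sub:predict}
For the rest of this section fix a c.e.\ set $V=V_k$ in the orbit of $A_0$. By Lemma~\ref{lem:live} the outcome $o_k$ is live. Write
\[
\tau=\tau_k,\qquad o_k=(b_0,b_1),\qquad \eta=\tau_{k+1}=\tau^\frown o_k,\qquad e=b_0+b_1,
\]
so that $b_m=b_0+em$ for $m\in2$. Let $s_0$ be the last stage at which $\eta$ is initialized, that is, at which a node left of $\eta$ is visited, and $s_0=0$ if there is none. An \emph{$\eta$-row} is a row asserted after stage $s_0$ by a node extending $\eta$. Let $\mathcal L$ be the set of ladders allocated after stage $s_0$ to nodes extending $\eta$, and let $\pi$ be the final probe of $\tau$; note that $\pi\notin\mathcal L$.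

By Lemma~\ref{lem:elem}(d), $\tau$ is not initialized after $s_0$, so after $s_0$ it owns its final ladders or none. By the same lemma, at the end of stage $s_0$ no node extending $\eta$ owns a ladder or an active row. So after $s_0$ all ladders of nodes $\sigma\supseteq\eta$ are in $\mathcal L$, all their active rows are $\eta$-rows, and the supply of such a node with ladders is $\pi$ if $\lambda(\sigma)=\tau$ and is in $\mathcal L$ if $\lambda(\sigma)\supseteq\eta$.

For $p\in\mathcal L$ let $R_p=\langle p:0\rangle$ be the single asserted when $p$ was allocated. By Lemma~\ref{lem:rows}(a), $V[R_p]\neq\emptyset$. Define $a\in2^\omega$, the sequence of first answers, as follows: for $p\in\mathcal L$, $a_p$ is the least element of $V_{k,s}[R_p]$ for the first $s$ at which this set is nonempty; $a_\pi=b_0$; and $a_p=0$ for all other $p$. The sequence $a$ is computable from the finite data $\eta,s_0,\pi$: to decide whether $p\in\mathcal L$, run the construction up to stage $p$, and if $p\in\mathcal L$, wait until $V_{k,s}[R_p]\ne\emptyset$. The \emph{prediction} for a row $R$ is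
\[
\hat c(R)=a(S_R)+e\beta_R ,
\]
that is, $a_p+em$ for $\langle p:m\rangle$ and $a_p+a_q$ for $\langle p,q\rangle$.

\begin{lemma}\label{lem:predict}
$V[R]=\{\hat c(R)\}$ for every permanent $\eta$-row $R$.
\end{lemma}

\begin{proof}
If $\tau$ has a correct visit at stage $t$ and $R\in\mathcal R_\tau$ at its check, let $c_t(R)$ be the answer. Active $\eta$-rows belong to $\mathcal R_\tau$ because $o_k$ is live. We prove by induction on $t>s_0$:
\begin{itemize}
\item[$(\mathrm I_t)$] if $\tau$ has a correct visit at stage $t$, then $c_t(R)=\hat c(R)$ for every $\eta$-row $R$ that is active at its check.
\end{itemize}
This suffices. A permanent $\eta$-row $R$ is active at the check of some later correct visit $t$, by Lemma~\ref{lem:tp}(c), and $V[R]$ is a singleton, by Lemma~\ref{lem:rows}(a), that contains $c_t(R)$.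

Let $R$ be active at the check at stage $t$, and let it have been asserted at stage $t_0$ during a visit of $\sigma\supseteq\eta$ in mode $m$. Then $s_0<t_0<t$ by Lemma~\ref{lem:elem}(e). At stage $t_0$ the node $\tau$ had a correct visit with a reading at which the outcome $o_k$ was chosen. If $\tau$ has a correct visit at a stage $t_1$ with $t_0<t_1<t$, then $R$ is active at that check, and $c_t(R)=c_{t_1}(R)=\hat c(R)$ by Lemma~\ref{lem:elem}(f) and $(\mathrm I_{t_1})$. So we may assume that $t$ is the first stage after $t_0$ with a correct visit of $\tau$.

If $R=R_p$ for some $p\in\mathcal L$, then $V_{k,t}[R_p]$ is a singleton, so its element is the first answer, and $c_t(R)=a_p=\hat c(R)$. Otherwise $R$ was asserted when a ladder $p$ of $\sigma$ was attached or detached. Let $q=q_\sigma$. By Lemma~\ref{lem:elem}(c), $p$ became $m$-pending, so right after the operation the active rows for $p$ were a single $\langle p:m\rangle$ and a tie $\langle p,q\rangle$. One of them is $R$; call the other $R'$. Let $R''$ be the single $\langle q:m\rangle$ that was active when the visit of $\sigma$ began, by Lemma~\ref{lem:book}(a). We show that $R'$ and $R''$ were answered as predicted at $t_0$ and are still active at $t$; as in Table~\ref{tab:move}, this forces the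 answer on $R$.

\emph{The rows $R'$ and $R''$ were answered as predicted at stage $t_0$.} The row $R''$ was asserted before stage $t_0$ by Lemma~\ref{lem:book}(a). The row $R'$ was also asserted before stage $t_0$. Indeed, it is a row for $p$, so within stage $t_0$ it could only have been asserted earlier in the visit of $\sigma$. It was not asserted by allocation, which ends the stage. It was not asserted by an earlier attach or detach operation on $p$, since $\sigma$ is supervised, so $p$ would have been pending until the end of the visit, and a pending ladder is neither attached nor detached. Thus $R'$ and $R''$ were active at the check at $\tau$ at stage $t_0$ and when the visit of $\sigma$ began. Now $R'$ is an $\eta$-row, so $c_{t_0}(R')=\hat c(R')$ by $(\mathrm I_{t_0})$. If $q\in\mathcal L$, the same holds for $R''$. If $q=\pi$, then $\lambda(\sigma)=\tau$, and by Lemma~\ref{lem:book}(a) $R''$ is the single read at $\tau$ at stage $t_0$, in a reading of type $m$. Since $o_k$ was a candidate, $c_{t_0}(R'')=b_m=a_\pi+em=\hat c(R'')$.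

\emph{The rows $R'$ and $R''$ are active at the end of stage $t_0$.} Both are owned by initial segments of $\sigma$. After the visit of $\sigma$ begins, only nodes $\nu\supseteq\sigma$ are visited. Such a $\nu$ initializes only nodes incomparable with it; it is supervised, so it makes no immediate completion; and Step 3a at $\nu$ concerns proper extensions of $\nu$. By Lemma~\ref{lem:elem}(b), no row owned by an initial segment of $\sigma$ is retracted.

\emph{The rows $R'$ and $R''$ are active at the check at stage $t$.} Consider the period from the end of stage $t_0$ to that check. No node extending $\eta$ is visited, since this requires a reading at $\tau$, and Steps 3a--3c at $\tau$ are not executed. No node $\sigma'\supseteq\eta$ is initialized: by (L) this requires a visit to a node left of $\eta$, which does not happen after $s_0$, or to a node extending $\eta$. No ladder of a node $\sigma'\supseteq\eta$ is completed, since $\lambda(\sigma')$ is $\tau$ or extends $\eta$. So no row owned by a node extending $\eta$ is retracted. This covers $R'$, and $R''$ when $q\in\mathcal L$. When $q=\pi$, the probe was closed-$m$ at the start of the visit of $\sigma$, and by Lemma~\ref{lem:elem}(c) it keeps its single $R''$, because $\tau$ is not initialized and does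 not execute Step 3c.

\emph{Conclusion.} The rows $R,R',R''$ belong to $\mathcal R_\tau$ at the check at stage $t$, and by Lemma~\ref{lem:elem}(f), $c_t(R')=\hat c(R')$ and $c_t(R'')=\hat c(R'')$. The three rows are $\langle p:m\rangle$, $\langle q:m\rangle$ and $\langle p,q\rangle$. If $y$ witnesses correctness at $t$, the sum of their answers is $y_p+y_q+(y_p+y_q)=0$. The sum of their predictions is $(a_p+em)+(a_q+em)+(a_p+a_q)=0$. Hence $c_t(R)=\hat c(R)$.
\end{proof}

\subsection{Patching finitely many exceptions}
Lemma~\ref{lem:predict} covers all but finitely many permanent rows. To handle the exceptions we change $a$ on finitely many ladders. A change at $p$ disturbs every permanent tie that involves $p$, so it has to be made on a whole cluster of tied ladders, and we need the clusters to be finite. Let $\Gamma$ be the graph on $\omega$ whose edges are the supports of permanent ties.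

\begin{lemma}\label{lem:clusters}
All connected components of $\Gamma$ are finite.
\end{lemma}

\begin{proof}
Let $\sigma$ own a permanent tie $\langle p,q\rangle$. Then $\sigma$ is not initialized after asserting it. If $\sigma$ were on the true path, $p$ would be one of its final ladders, and by Lemma~\ref{lem:book}(c) it would become closed after the assertion, which retracts the tie. So $\sigma\supseteq\tau_j{}^\frown o$ for some $j$ and $o\ne o_j$. If $o>o_j$, then $\sigma$ is right of $\tau_{j+1}$ and is initialized infinitely often. Hence $o<o_j$, and $o$ is live because $\mathsf w$ is the largest outcome. So $\lambda(\sigma)$ is $\tau_j$ or extends $\tau_j{}^\frown o$.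

Let $L_j$ consist of all ladders ever owned by nodes extending $\tau_j{}^\frown o$ for some $o<o_j$, and all ladders that were ever the probe of $\tau_j$. We have just shown that each edge of $\Gamma$ lies inside some $L_j$. Each $L_j$ is finite by Lemma~\ref{lem:tp}(b): nodes left of $\tau_{j+1}$ receive finitely many visits in total, and $\tau_j$ is initialized finitely often. The sets $L_j$ are pairwise disjoint, since a ladder is allocated to one node only and the sets of nodes involved are disjoint for different $j$. So a component of $\Gamma$ is a single vertex or is contained in one $L_j$.
\end{proof}

\begin{lemma}\label{lem:two}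
$V=yA_e$ for some computable $y$.
\end{lemma}

\begin{proof}
Let $E$ be the set of permanent rows that are not $\eta$-rows. We show that $E$ is finite. Only finitely many rows are asserted up to stage $s_0$. A row asserted later that is not an $\eta$-row is a single on $g$, or is owned by a node that is left of $\eta$, right of $\eta$, or a proper initial segment of $\eta$. Singles on $g$ are retracted at the next stage. Nodes left of $\eta$ are not visited after $s_0$. Rows of nodes right of $\eta$ are retracted at the next visit of $\eta$. The proper initial segments of $\eta$ are finitely many nodes of the true path, so they own finitely many ladders in the whole construction; and for each ladder $p$ there are at most two permanent rows for $p$, because permanent rows are eventually active together and at most two rows for $p$ are active at a time.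

By Lemma~\ref{lem:orbit}, $A_0$ and $A_1$ have the same orbit, so $V=zA_e$ for some $z\in2^\omega$. Let $K$ be the union of the components of $\Gamma$ that meet $\bigcup_{R\in E}S_R$; it is finite by Lemma~\ref{lem:clusters}. Let $y$ agree with $z$ on $K$ and with $a$ outside $K$. Then $y$ is computable. Let $R\in\mathcal P$. Its support is a vertex or an edge of $\Gamma$, so $S_R\subseteq K$ or $S_R\cap K=\emptyset$. In the first case, $V[R]=\{z(S_R)+e\beta_R\}=\{y(S_R)+e\beta_R\}$ by Lemma~\ref{lem:rows}(a). In the second case $R\notin E$, so $R$ is an $\eta$-row, and $V[R]=\{a(S_R)+e\beta_R\}=\{y(S_R)+e\beta_R\}$ by Lemma~\ref{lem:predict}. By Lemma~\ref{lem:rows}(b), $V=yA_e$.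
\end{proof}

Lemmas~\ref{lem:orbit}, \ref{lem:diag} and~\ref{lem:two} are parts (i), (ii) and (iii) of Theorem~\ref{thm:sets}. This completes the proof of Theorem~\ref{thm:sets}, and with it of Theorem~\ref{thm:two}.

\section{Every finite dimension}\label{sec:all}

To reach dimension $d$ we join $d-1$ copies of the graph $G=G_{A_0}$ at a new vertex. Each of them can be presented in one of two ways, and only the number of copies of each kind matters.

\begin{proof}[Proof of Theorem~\ref{thm:all}]
The case $d=2$ is Theorem~\ref{thm:two}. Let $d\ge3$ and $n=d-1\ge2$. By the proof of Lemma~\ref{lem:iso}, $G$ has exactly one triangle, and $r_0$ is the only vertex of the triangle with degree greater than $2$; call it the \emph{root}. Isomorphisms between copies of $G$ preserve roots. Let $H$ consist of $n$ disjoint copies of $G$ and a new vertex $z$ adjacent to the $n$ roots. Then $H$ is connected with degrees at most $\max(4,n)$, since the roots now have degree $4$.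

The neighbors of $z$ are pairwise nonadjacent, so $H$ has exactly $n$ triangles, one in each copy of $G$, and in each of them the root is the only vertex of degree greater than $2$. Since $n\ge2$, the vertex $z$ is the only vertex adjacent to all $n$ roots: any other vertex has all its neighbors, except possibly $z$, in one copy of $G$. So in every copy of $H$ the vertex $z$, called the \emph{center}, is determined, and isomorphisms between copies of $H$ map center to center. They therefore permute the \emph{branches}, the components of the graph with the center removed.

Let $D$ be a computable copy of $H$ with center $z_D$. Each branch is c.e., being the set of vertices reachable from its root by a path that avoids $z_D$. The $n$ branches partition the computable set $D\setminus\{z_D\}$, so each is computable. Thus each branch is a computable copy of $G$ and is equivalent to exactly one of $\mathcal G_{A_0}$, $\mathcal G_{A_1}$. Let $j(D)\in\{0,\dots,n\}$ be the number of branches equivalent to $\mathcal G_{A_0}$.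

A computable isomorphism $D\to D'$ restricts to computable isomorphisms between branches, so $j(D)=j(D')$. Conversely, let $j(D)=j(D')$. Match the branches of $D$ with branches of $D'$ of the same kind, choose a computable isomorphism for each of the $n$ pairs, and send $z_D$ to $z_{D'}$. Since roots go to roots, the union of these finitely many maps is a computable isomorphism $D\to D'$. Finally, every $j\in\{0,\dots,n\}$ occurs: join $j$ disjoint copies of $\mathcal G_{A_0}$ and $n-j$ of $\mathcal G_{A_1}$ to a new vertex. So $H$ has computable dimension $n+1=d$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{questions}
\emph{Some Questions in Computable Mathematics},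
doi:10.1007/978-3-319-50062-1\_4,
\texttt{https://\allowbreak springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.\allowbreak com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-3-319-50062-1\_4.pdf?\allowbreak pdf=inline+link}.

\end{thebibliography}
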